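\title{Odd biclique covers of graphs of given binary rank}

\begin{abstract}
An odd cover of a graph $G$ is a collection of bicliques that covers every edge of $G$ an odd number of times and every non-edge an even number of times, and $b_2(G)$ is the least size of an odd cover. It is bounded above by the rank of the adjacency matrix of $G$ over $\mathbb F_2$. Among the graphs of rank $2k$, the largest value of $b_2$ is attained by the non-orthogonality graph $T_k$ of the symplectic space $\mathbb F_2^{2k}$, and it was conjectured that $b_2(T_k)=2k$ for all $k$. We show that this holds for $k\le 3$ and fails for all $k\ge 38$, and that $b_2(T_k)=ck+O(\log k)$ with $c=\log_{3/2}2=1.7095\ldots$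
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A \emph{biclique} on a set $V$ is given by two disjoint subsets $B,C\subseteq V$; its edges are the pairs $uv$ with $u\in B$ and $v\in C$. An \emph{odd cover} of a graph $G=(V,E)$ is a collection of bicliques on $V$ such that $uv\in E$ if and only if $uv$ is an edge of an odd number of the bicliques. The single edges of $G$ form an odd cover. We write $b_2(G)$ for the least number of bicliques in an odd cover.

The definition is linear over $\mathbb F_2$: bicliques form an odd cover exactly when their adjacency matrices add up to the adjacency matrix $A(G)$ modulo $2$. So it is natural to compare $b_2(G)$ with the rank of $A(G)$ over $\mathbb F_2$, which we denote by $\operatorname{rank}G$ and which is always even. It is known that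
\begin{equation}\label{eq:rank}
\tfrac12\operatorname{rank}G\ \le\ b_2(G)\ \le\ \operatorname{rank}G .
\end{equation}
The left inequality holds because the adjacency matrix $1_B1_C^T+1_C1_B^T$ of a biclique has rank at most $2$; the right one is reproved in Section~\ref{sec:labels}. In rank $2$ both ends occur: a single edge has $b_2=1$, while a triangle has rank $2$ and is not bipartite, so it needs two bicliques.

How large can $b_2(G)$ be when the rank is $2k$? One graph decides this question. For $k\ge1$ let $T_k$ be the graph with vertex set $\mathbb F_2^{2k}$ in which $x$ and $y$ are adjacent if and only if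
\[
\sum_{i=1}^k\,(x_{2i-1}y_{2i}+x_{2i}y_{2i-1})=1\quad\text{in }\mathbb F_2 .
\]
Equivalently, $A(T_k)=M\Omega M^T$, where the rows of $M$ are all the vectors of $\mathbb F_2^{2k}$ and $\Omega$ is the direct sum of $k$ copies of $\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$. Since $M$ has rank $2k$ and $\Omega$ is invertible, $\operatorname{rank}T_k=2k$. The graph $T_1$ is a triangle together with an isolated vertex. Every graph of rank $2k$ is pulled back from $T_k$, and so are its odd covers (Lemma~\ref{lem:basic}); hence $b_2(T_k)$ is the maximum of $b_2$ in rank $2k$.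

It is known that $b_2(T_1)=2$, that $b_2(T_2)=4$, and that $b_2(T_k)\ge\log_3(4)\cdot k$. The obvious cover of $T_k$ spends two bicliques on each of the $k$ pairs of coordinates, and for $k\le2$ nothing can be saved. This suggests the conjecture posed in \cite{poster}: \emph{$b_2(T_k)=2k$ for every $k$.} In other words, the upper bound in \eqref{eq:rank} would be attained in every even rank. We disprove the conjecture and determine the growth of $b_2(T_k)$. Throughout,
\[
c=\log_{3/2}2=\frac1{\log_2(3/2)}=1.7095\ldots
\]

\begin{theorem}\label{thm:disproof}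
$b_2(T_k)\le 2k-1$ for all $k\ge38$.
\end{theorem}

\begin{theorem}\label{thm:asymp}
For every $k\ge1$ the following hold.
\begin{itemize}
\item[(a)] If $b_2(T_k)\le m$, then $3^m\ge2^{m+k}$; that is, $b_2(T_k)\ge\lceil ck\rceil$.
\item[(b)] If $(3/2)^m\ge2^k(2k\ln2+2)$, then $b_2(T_k)\le m$; that is,
\[b_2(T_k)\le\lceil c\,(k+1+\log_2(1+k\ln2))\rceil .\]
\end{itemize}
Hence $b_2(T_k)=ck+O(\log k)$, and $b_2(T_k)/k\to c$. Moreover $b_2(T_k)=2k$ for $k=1,2,3$.
\end{theorem}

\begin{corollary}\label{cor:general}
The maximum of $b_2(G)$ over all graphs $G$ with $\operatorname{rank}G=2k$ equals $b_2(T_k)$. Hence $b_2(G)\le\frac c2\operatorname{rank}G+O(\log\operatorname{rank}G)$ for all graphs $G$ with at least one edge, and the constant $\frac c2=0.8547\ldots$ is best possible.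
\end{corollary}

Section~\ref{sec:labels} encodes $m$ bicliques as a labeling of the vertices by words that avoid one of four letters. Section~\ref{sec:cosets} turns the inequality $b_2(T_k)\le m$ into a statement about the cosets of an isotropic subspace of $\mathbb F_2^{2m}$, and there the constant $c$ appears from a first-moment count. The two sections that follow show that this count is correct from both sides, and Section~\ref{sec:end} collects the consequences. Only linear algebra is used.

\section{Labelings and alternating forms}\label{sec:labels}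

\subsection*{Words}
Let $P=\mathbb F_2^2=\{0,X,Y,Z\}$ with $X=(1,0)$, $Z=(0,1)$, $Y=(1,1)$; the sum of two distinct nonzero letters is the third. Put $\langle(\alpha,\beta),(\alpha',\beta')\rangle=\alpha\beta'+\beta\alpha'$, so that $\langle p,q\rangle=1$ exactly when $p$ and $q$ are nonzero and distinct. We write elements of $P^m=\mathbb F_2^{2m}$ as words of length $m$, such as $XY$ for $(X,Y)\in P^2$, and set $\langle a,b\rangle=\sum_{i=1}^m\langle a_i,b_i\rangle$. In this notation $T_k$ is the graph on $P^k$ with $x\sim y$ if and only if $\langle x,y\rangle=1$. Let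
\[
S=\{0,X,Z\}=P\setminus\{Y\}.
\]
The $3^m$ words in $S^m$ are called \emph{$Y$-free}.

\subsection*{Standard facts}
A bilinear form on a finite-dimensional $\mathbb F_2$-space $V$ is \emph{alternating} if $\langle v,v\rangle=0$ for all $v$; it is then symmetric. For a subspace $W$ let $W^\perp=\{v:\langle v,w\rangle=0\text{ for all }w\in W\}$. We call $W$ \emph{nondegenerate} if $W\cap W^\perp=0$ and \emph{isotropic} if $W\subseteq W^\perp$. The form on $P^m$ is alternating and nondegenerate. Let $V$ be any nondegenerate alternating space.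
\begin{itemize}
\item[(L1)] Every linear functional on a subspace $W$ has the form $w\mapsto\langle a,w\rangle$ with $a\in V$. Hence $\dim W^\perp=\dim V-\dim W$ and $(W^\perp)^\perp=W$. If $W$ is nondegenerate, then so is $W^\perp$, and $V=W\oplus W^\perp$.
\item[(L2)] $\dim V=2n$ is even, and $V$ is isometric to $P^n$.
\item[(L3)] If $R$ is isotropic, the form descends to $R^\perp/R$, which is nondegenerate of dimension $2n-2\dim R$.
\item[(L4)] If $R$ is isotropic and $v\in R^\perp$, then $R+\{0,v\}$ is isotropic, because $\langle v,v\rangle=0$. By (L3) such a $v\notin R$ exists while $\dim R<n$, so every isotropic subspace lies in one of dimension $n$.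
\end{itemize}

\subsection*{Labelings}
A vertex lies on the first side of a biclique, on the second side, or outside it. These three positions are the three letters of $S$.

\begin{lemma}\label{lem:label}
$b_2(G)\le m$ if and only if there is a map $f\colon V(G)\to S^m$ such that
\begin{equation}\label{eq:label}
\langle f(u),f(v)\rangle=A(G)_{uv}\qquad\text{for all }u,v\in V(G).
\end{equation}
\end{lemma}

\begin{proof}
A list of $m$ pairs $(B_i,C_i)$ of disjoint vertex sets is the same as a map $f\colon V(G)\to S^m$: the $i$-th letter of $f(v)$ is $X$, $Z$ or $0$ according to whether $v\in B_i$, $v\in C_i$ or neither. The pair $uv$ is an edge of the $i$-th biclique if and only if the $i$-th letters of $f(u)$ and $f(v)$ are $X$ and $Z$ in some order, that is, if and only if their form is $1$. So $\langle f(u),f(v)\rangle$ is the parity of the number of bicliques containing $uv$. For $u=v$ both sides of \eqref{eq:label} are $0$. Pairs with an empty side contribute no edges and may be added or dropped, which accounts for the inequality $b_2(G)\le m$.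
\end{proof}

We call such an $f$ a \emph{labeling of length $m$}. If the letter $Y$ were allowed, the identity map would label $T_k$ with length $k$, the lower bound in \eqref{eq:rank}. The whole problem is the cost of avoiding one letter out of four.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(i)] $b_2(T_{k+l})\le b_2(T_k)+b_2(T_l)$, and $b_2(T_k)\le2k$.
\item[(ii)] The rank of every graph $G$ is even, and if $\operatorname{rank}G=2k\ge2$, then $b_2(G)\le b_2(T_k)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Write $P^{k+l}=P^k\times P^l$. If $f$ and $g$ label $T_k$ and $T_l$, then the concatenation $(x,x')\mapsto f(x)g(x')$ labels $T_{k+l}$, since the forms add on both sides of \eqref{eq:label}. The graph $T_1$ has the labeling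
\begin{equation}\label{eq:T1}
0\mapsto00,\qquad X\mapsto X0,\qquad Z\mapsto ZX,\qquad Y\mapsto ZZ,
\end{equation}
because $\langle X0,ZX\rangle=\langle X0,ZZ\rangle=1+0$ and $\langle ZX,ZZ\rangle=0+1$. So $b_2(T_1)\le2$, and $b_2(T_k)\le 2k$ by induction.

(ii) The matrix $A=A(G)$ is symmetric with zero diagonal, so $(x,y)\mapsto x^TAy$ is an alternating form on $\mathbb F_2^{V(G)}$. It descends to a nondegenerate form on $\mathbb F_2^{V(G)}/\ker A$, a space of dimension $\operatorname{rank}G$. By (L2) this dimension is even, say $2k$, and the space is isometric to $P^k$. Let $\psi(v)\in P^k$ be the image of the basis vector of the vertex $v$; then $\langle\psi(u),\psi(v)\rangle=A_{uv}$. If $f$ labels $T_k$, then $\langle f(\psi(u)),f(\psi(v))\rangle=\langle\psi(u),\psi(v)\rangle=A_{uv}$, so $f\circ\psi$ labels $G$ with the same length.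
\end{proof}

Parts (i) and (ii) together give the upper bound in \eqref{eq:rank}. The bound $b_2(T_k)\ge\log_3(4)\cdot k$ is also visible now. A labeling $f$ of $T_k$ is injective, since $f(x)=f(y)$ forces $\langle x+y,z\rangle=0$ for all $z$; so $4^k\le3^m$.

\section{The coset criterion and the constant}\label{sec:cosets}

A labeling of $T_k$ preserves the form, but it is never linear. Indeed, a subspace contained in $S^m$ projects in each position onto $\{0\}$, $\{0,X\}$ or $\{0,Z\}$, so it is isotropic. The next lemma describes the nonlinearity exactly: a labeling is a linear isometry plus a correction that removes the letters $Y$, and the corrections lie in an isotropic subspace that the form does not see. Call a set of words \emph{hit} if it contains a $Y$-free word, and \emph{missed} otherwise.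

\begin{lemma}\label{lem:criterion}
$b_2(T_k)\le m$ if and only if there is an isotropic subspace $R\le P^m$ with $\dim R=m-k$ such that every coset of $R$ in $R^\perp$ is hit.
\end{lemma}

\begin{proof}
Suppose that $R$ exists. By (L3), $R^\perp/R$ is nondegenerate of dimension $2m-2(m-k)=2k$, so by (L2) there is an isometry $\varphi\colon P^k\to R^\perp/R$. For each $x$ choose a $Y$-free word $f(x)$ in the coset $\varphi(x)$. Then $\langle f(x),f(y)\rangle=\langle\varphi(x),\varphi(y)\rangle=\langle x,y\rangle$, so $f$ is a labeling of length $m$.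

Conversely, let $f\colon P^k\to S^m$ be a labeling. Let $e_1,\dots,e_{2k}$ be a basis of $P^k$ and let $L\colon P^k\to P^m$ be the linear map with $L(e_i)=f(e_i)$. Since $\langle f(e_i),f(e_j)\rangle=\langle e_i,e_j\rangle$, the map $L$ preserves the form. As $P^k$ is nondegenerate, $L$ is injective and its image $W$ is nondegenerate of dimension $2k$. By (L1), $P^m=W\oplus W^\perp$ with $W^\perp$ nondegenerate of dimension $2(m-k)$.

Put $g(x)=f(x)+L(x)$. For each $i$,
\[
\langle g(x),L(e_i)\rangle=\langle f(x),f(e_i)\rangle+\langle L(x),L(e_i)\rangle=\langle x,e_i\rangle+\langle x,e_i\rangle=0,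
\]
so $g(x)\in W^\perp$. Thus $f(x)=L(x)+g(x)$ is the decomposition along $W\oplus W^\perp$, and
\[
\langle g(x),g(y)\rangle=\langle f(x),f(y)\rangle+\langle L(x),L(y)\rangle=\langle x,y\rangle+\langle x,y\rangle=0 .
\]
The words $g(x)$ therefore span an isotropic subspace of $W^\perp$. By (L4) it lies in an isotropic $R\le W^\perp$ with $\dim R=m-k$. Now $W\oplus R\subseteq R^\perp$, and both spaces have dimension $m+k$, so they are equal. The cosets of $R$ in $R^\perp$ are the sets $L(x)+R$, and $L(x)+R$ contains the $Y$-free word $f(x)$.
\end{proof}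

\begin{example}\label{ex:T1}
Let $k=1$, $m=2$ and $R=\{00,XY\}$. A word $ab$ lies in $R^\perp$ when $\langle a,X\rangle=\langle b,Y\rangle$, and the four cosets of $R$ in $R^\perp$ are
\[
\{00,XY\},\qquad\{X0,0Y\},\qquad\{ZX,YZ\},\qquad\{ZZ,YX\}.
\]
Each contains one $Y$-free word, and these words are the labels in \eqref{eq:T1}. The choice of $R$ matters: for $R=\{00,YY\}$ the coset $\{0Y,Y0\}$ is missed.
\end{example}

Lemma~\ref{lem:criterion} suggests the answer. There are $4^k$ cosets, each with $2^{m-k}$ words, and a fraction $(3/4)^m$ of all words is $Y$-free. If the $Y$-free words were spread at random, a coset would contain on average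
\[
\mu=2^{m-k}(3/4)^m=(3/2)^m\,2^{-k}
\]
of them. For $\mu<1$ there would be too few to hit every coset. For larger $\mu$ a coset would be missed with probability about $e^{-\mu}$, and the expected number $4^ke^{-\mu}$ of missed cosets drops below $1$ once $\mu>2k\ln2$. Theorem~\ref{thm:asymp} confirms both thresholds: $\mu\ge1$ is necessary and $\mu\ge2k\ln2+2$ is sufficient. The equation $\mu=1$ is $m=ck$, and since $\mu$ grows by the factor $3/2$ with each further biclique, the window between the thresholds has width $O(\log k)$.

\section{The upper bound}\label{sec:upper}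

We must find $R$ as in Lemma~\ref{lem:criterion}. The words of a coset of a random isotropic subspace are far from independent, so we do not choose $R$ at once. We add one generator at a time. A new generator merges cosets in pairs, and a merged coset is missed only if both halves are; so the fraction of missed cosets should be roughly squared at each step.

For an isotropic $R\le P^m$ with $\dim R=m-n$ let $Q=R^\perp/R$, a nondegenerate space with $N=4^n$ elements. Let $U(R)\subseteq Q$ be the set of missed cosets and $u(R)=|U(R)|/N$. For $0\ne v\in Q$ let $R_v$ be the preimage of $\{0,v\}$ in $R^\perp$. It is isotropic by (L4), and $R_v^\perp$ is the preimage of $v^\perp=\{x\in Q:\langle x,v\rangle=0\}$. So the cosets of $R_v$ in $R_v^\perp$ are the unions of pairs $\{x,x+v\}$ with $x\in v^\perp$, and such a coset is missed if and only if $x$ and $y=x+v$ both lie in $U(R)$. Since $\langle x,x+y\rangle=\langle x,y\rangle$, each unordered pair of distinct orthogonal elements $x,y\in U(R)$ arises for exactly one $v$, namely $v=x+y$. Therefore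
\begin{equation}\label{eq:pairs}
\sum_{v\ne0}|U(R_v)|=\bigl|\bigl\{\{x,y\}\subseteq U(R):\ x\ne y,\ \langle x,y\rangle=0\bigr\}\bigr| .
\end{equation}

\begin{example}\label{ex:count}
Take $m=2$ and $R=0$. Then $Q=P^2$, and $U(R)$ consists of the seven words $Y0,YX,YZ,YY,0Y,XY,ZY$. Among the words $Ya$ we have $\langle Ya,Yb\rangle=\langle a,b\rangle$, so the orthogonal pairs are the three that contain $Y0$. By symmetry the words $bY$ give the three pairs that contain $0Y$. For $a,b\in S$ the words $Ya$ and $bY$ are orthogonal when $\langle Y,b\rangle=\langle a,Y\rangle$, that is, when $a=b=0$ or $a,b\in\{X,Z\}$; these are five pairs. The right side of \eqref{eq:pairs} is $11$, and the left side has $15$ terms. So $U(R_v)=\emptyset$ for some $v$, and $b_2(T_1)\le2$ follows by counting alone. The eleven sums $x+y$ are $0X,0Z,0Y,X0,Z0,Y0,YY,XX,XZ,ZX,ZZ$; the four remaining words $XY,ZY,YX,YZ$ are the good choices of $v$, and the first of them is that of Example~\ref{ex:T1}.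
\end{example}

In general we cannot list $U(R)$, and the danger is that far more than half of its pairs are orthogonal. An eigenvalue bound shows that this happens only for small sets.

\begin{lemma}\label{lem:square}
Let $R\le P^m$ be isotropic with $\dim R=m-n$ and $n\ge1$, and let $u=u(R)$. There is an isotropic $R'\supset R$ with $\dim R'=\dim R+1$ and $u(R')\le u\,(u+2^{-n})$.
\end{lemma}

\begin{proof}
Let $U=U(R)$, and let $\Gamma$ be the real symmetric matrix with entries $\Gamma_{xy}=(-1)^{\langle x,y\rangle}$ for $x,y\in Q$. We have $(\Gamma^2)_{xz}=\sum_{y}(-1)^{\langle x+z,y\rangle}$. This is $N$ for $x=z$; for $x\neq z$ it is $0$, since $Q$ is nondegenerate and so $y\mapsto\langle x+z,y\rangle$ takes both values equally often. Thus $\Gamma^2=NI$, every eigenvalue of $\Gamma$ is $\pm2^n$, and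
\begin{equation}\label{eq:eigen}
\sum_{x,y\in U}(-1)^{\langle x,y\rangle}=1_U^T\,\Gamma\,1_U\le2^n|U| .
\end{equation}
The number of ordered pairs $(x,y)\in U^2$ with $\langle x,y\rangle=0$ is $\frac12\sum_{x,y\in U}\bigl(1+(-1)^{\langle x,y\rangle}\bigr)\le\frac12(|U|^2+2^n|U|)$, and $|U|$ of these pairs have $x=y$. So the right side of \eqref{eq:pairs} is at most $\frac14|U|(|U|+2^n-2)$. Since $n\ge1$, there are $N-1\geq 1$ choices of $v$, and for one of them
\[
|U(R_v)|\le\frac{|U|\,(|U|+2^n-2)}{4(N-1)} .
\]
The space $R_v^\perp/R_v$ has $N/4$ elements. Dividing by $N/4$ and using $u\le1$, we get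
\[
u(R_v)\le\frac{u\,(uN+2^n-2)}{N-1}=u\Bigl(u+\frac{u+2^n-2}{4^n-1}\Bigr)\le u\Bigl(u+\frac{2^n-1}{4^n-1}\Bigr)=u\Bigl(u+\frac1{2^n+1}\Bigr),
\]
and $R'=R_v$ has the required properties.
\end{proof}

Equality holds in \eqref{eq:eigen} when $U$ is an isotropic subspace with $2^n$ elements, for which $u=2^{-n}$. So this estimate gives squaring only while $u$ is large compared with $2^{-n}$. The proof of Theorem~\ref{thm:asymp}(b) shows that the error term is negligible at all steps but the last, where it is comparable with $u$, and that the summand $2$ in the hypothesis pays for it.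

\begin{proof}[Proof of Theorem~\ref{thm:asymp}(b)]
Put $\lambda=2k\ln2+2$ and assume $(3/2)^m\ge2^k\lambda$. If $m\ge2k$, then $b_2(T_k)\le2k\le m$ by Lemma~\ref{lem:basic}(i). So let $m\le2k-1$; this will bound the number of steps. From $2^m>(3/2)^m>2^k$ we get $m>k$. Hence $J=m-k$ satisfies $1\le J\le k-1$.

Start with $R_0=0$, for which $u(R_0)=1-(3/4)^m$. Apply Lemma~\ref{lem:square} $J$ times, with $n=m-j$ at step $j$. This gives isotropic subspaces $R_0\subset R_1\subset\dots\subset R_J$ with $\dim R_j=j$ such that $u_j=u(R_j)$ satisfies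
\begin{equation}\label{eq:rec}
u_{j+1}\le u_j\,(u_j+2^{j-m})\qquad(0\le j<J).
\end{equation}
Squaring $u_j$ doubles $-\ln u_j$, so we pass to logarithms. Define
\[
\lambda_0=2^{-J}\lambda,\qquad\lambda_{j+1}=2\lambda_j-2^{j-m}e^{\lambda_j} .
\]
We claim that $u_j\le e^{-\lambda_j}$ for $0\le j\le J$. By hypothesis $\lambda_0\le2^{-J}2^{-k}(3/2)^m=(3/4)^m$, so $u_0\le e^{-(3/4)^m}\le e^{-\lambda_0}$. The right side of \eqref{eq:rec} increases with $u_j$, so $u_j\le e^{-\lambda_j}$ and $1+s\le e^s$ give
\[
u_{j+1}\le e^{-2\lambda_j}\bigl(1+2^{j-m}e^{\lambda_j}\bigr)\le e^{-2\lambda_j+2^{j-m}e^{\lambda_j}}=e^{-\lambda_{j+1}} .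
\]

It remains to bound $\lambda_J$ from below. The recursion reads $2^{-(j+1)}\lambda_{j+1}=2^{-j}\lambda_j-2^{-m-1}e^{\lambda_j}$. Hence $\lambda_j\le2^j\lambda_0=2^{j-J}\lambda$, and summing over $j<J$ and multiplying by $2^J$ we obtain
\[
\lambda_J=\lambda-2^{-k-1}\sum_{j<J}e^{\lambda_j}\ \ge\ \lambda-2^{-k-1}\sum_{j<J}e^{2^{j-J}\lambda} .
\]
For $j=J-1$ the exponent is $\lambda/2=k\ln2+1$, so this term costs $2^{-k-1}\cdot e\,2^k=e/2<1.36$. For $j\le J-2$ the exponent is at most $\lambda/4=\frac k2\ln2+\frac12$, and there are $J-1\le k-2$ such terms. Together they cost at most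
\[
2^{-k-1}(k-2)\,e^{1/2}2^{k/2}=\tfrac12e^{1/2}\,(k-2)2^{-k/2} .
\]
The function $(t-2)2^{-t/2}$ is maximal at $t=2+2/\ln2$, where it equals $1/(e\ln2)<0.54$, and $\frac12e^{1/2}<0.83$; so this cost is below $0.83\cdot0.54<0.45$. Therefore $\lambda_J>2k\ln2+2-1.36-0.45>2k\ln2$, and
\[
|U(R_J)|=4^ku_J\le4^ke^{-\lambda_J}<1 .
\]
So $U(R_J)=\emptyset$, and since $\dim R_J=m-k$, Lemma~\ref{lem:criterion} gives $b_2(T_k)\le m$.

Finally, $2^k\lambda=2^{k+1}(1+k\ln2)$, so the hypothesis says $m\ge c\,(k+1+\log_2(1+k\ln2))$. This is the second form of (b).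
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
For $m=2k-1$ we have $(3/2)^m2^{-k}=\frac23(9/4)^k2^{-k}=\frac23(9/8)^k$. Let $k=38$ and $m=75$. Since $(9/8)^6=531441/262144>2.027$, $2.027^6>69$ and $(9/8)^2>1.2656$,
\[
\tfrac23(9/8)^{38}>\tfrac23\cdot69\cdot1.2656>58,\qquad\text{while}\qquad2\cdot38\ln2+2<76\cdot0.6932+2<54.7 .
\]
Theorem~\ref{thm:asymp}(b) gives $b_2(T_{38})\le75$. For $k>38$, Lemma~\ref{lem:basic}(i) gives $b_2(T_k)\le75+2(k-38)=2k-1$.
\end{proof}

\section{The lower bound}\label{sec:lower}

By Lemma~\ref{lem:criterion} it suffices to show that at most $3^m/|R|$ cosets of $R$ in $R^\perp$ are hit. We prove this by induction on the length of the words, and the induction needs a more general statement. For an isotropic $R\le P^m$ and a linear functional $\sigma\colon R\to\mathbb F_2$ let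
\[
F(R,\sigma)=\{a\in P^m:\ \langle a,r\rangle=\sigma(r)\text{ for all }r\in R\}.
\]
By (L1) this \emph{fiber} is nonempty, so it is a coset of $R^\perp$; since $R\subseteq R^\perp$, it is a union of cosets of $R$. Let $h(R,\sigma)$ be the number of cosets of $R$ in $F(R,\sigma)$ that are hit.

\begin{theorem}\label{thm:fiber}
$h(R,\sigma)\le3^m/|R|$ for every isotropic $R\le P^m$ and every linear $\sigma\colon R\to\mathbb F_2$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:asymp}(a)]
Let $b_2(T_k)\le m$ and take $R$ from Lemma~\ref{lem:criterion}. All $4^k$ cosets in $F(R,0)=R^\perp$ are hit, so $4^k\le3^m/2^{m-k}$, that is, $2^{m+k}\le3^m$. Taking logarithms gives $m\ge ck$.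
\end{proof}

The $|R|$ fibers partition $P^m$, so $3^m/|R|$ is the average number of $Y$-free words in a fiber. One cannot prove Theorem~\ref{thm:fiber} by counting words, because a fiber may contain more than the average: for $m=1$ and $R=\{0,X\}$ the fiber $R^\perp=\{0,X\}$ contains $2>3/2$ of them. They lie in a single coset, however. The theorem says that an excess of $Y$-free words is always wasted in this way.

\begin{example}\label{ex:split}
Return to $R=\{00,XY\}$ and $\sigma=0$, and sort the four cosets of Example~\ref{ex:T1} by their first letters. Two cosets have the form $\{0b,\,X(b+Y)\}$ with $\langle b,Y\rangle=0$. Both first letters are allowed, so such a coset is hit when $\{b,b+Y\}$ is hit; the one coset $\{0,Y\}$ of the projected subspace $R'=\{0,Y\}$ accounts for both. The other two have the form $\{Zb,\,Y(b+Y)\}$ with $\langle b,Y\rangle=1$. The half that begins with $Y$ is useless, so such a coset is hit when $b$ itself is $Y$-free. In total $h=2\cdot1+2=4\le9/2$. The second type leads to the condition $\langle b,Y\rangle=1$ although $\sigma=0$; this is why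 all fibers must be treated together.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:fiber}]
We use induction on $m$. For $m=0$ both sides equal $1$. Let $m\ge1$, and write words as $a=(a_1,a')$ with $a_1\in P$ and $a'\in P^{m-1}$. Let $\pi\colon R\to P$ be the first-letter map and
\[
D=\{d\in P^{m-1}:(0,d)\in R\},\qquad\sigma_D(d)=\sigma(0,d).
\]
Then $|R|=|D|\,|\pi(R)|$. For $r,s\in R$, isotropy means $\langle r_1,s_1\rangle+\langle r',s'\rangle=0$, that is,
\begin{equation}\label{eq:iso}
\langle r',s'\rangle=\langle r_1,s_1\rangle .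
\end{equation}
In particular $D$ is isotropic and $r'\in D^\perp$ for all $r\in R$. Consequently $\langle b,r'\rangle$ is well defined for a $D$-coset $b$, and translation by $r'$ maps $F(D,\sigma_D)$ to itself. If $a\in F(R,\sigma)$, then $a'\in F(D,\sigma_D)$. Let $\mathcal H$ be the set of hit $D$-cosets in $F(D,\sigma_D)$, and put $\beta=3^{m-1}/|R|$. By induction
\begin{equation}\label{eq:H}
|\mathcal H|\le3^{m-1}/|D|=|\pi(R)|\,\beta ,
\end{equation}
and we must show that $h=h(R,\sigma)$ is at most $3\beta$. The cases are given by the subspace $\pi(R)\le P$.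

\medskip\noindent\emph{Case 0: $\pi(R)=0$.} Here $R=\{0\}\times D$ and $F(R,\sigma)=P\times F(D,\sigma_D)$. A coset $\{q\}\times b$ is hit if and only if $q\in S$ and $b\in\mathcal H$. So $h=3|\mathcal H|\le3\beta$.

\medskip\noindent\emph{Case 1: $\pi(R)=\{0,p\}$ with $p\ne0$.} Now $|\mathcal H|\le2\beta$. Fix $r=(p,w)\in R$.

\emph{Case 1a: $w\in D$.} Then $(p,0)=r+(0,w)\in R$, so $R=\{0,p\}\times D$. For $a\in F(R,\sigma)$ the condition $\langle a_1,p\rangle=\sigma(p,0)$ confines $a_1$ to one coset $C$ of $\{0,p\}$ in $P$. The $R$-cosets in $F(R,\sigma)$ are the sets $C\times b$, and if $C\times b$ is hit then $b\in\mathcal H$. So $h\le|\mathcal H|\le2\beta$.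

\emph{Case 1b: $w\notin D$.} This is the situation of Example~\ref{ex:split}. Let $R'=D+\{0,w\}$. It is isotropic by (L4), and $|R'|=2|D|=|R|$. For $i\in\mathbb F_2$ let $\sigma^i$ be the functional on $R'$ that extends $\sigma_D$ and has $\sigma^i(w)=\sigma(r)+i$. The fibers $F(R',\sigma^0)$ and $F(R',\sigma^1)$ partition $F(D,\sigma_D)$; let $\mathcal H=\mathcal H_0\cup\mathcal H_1$ be the induced partition. Let $C_i=\{q\in P:\langle q,p\rangle=i\}=\{c_i,c_i+p\}$; these are the two cosets of $\{0,p\}$ in $P$.

Since $R$ is spanned by $\{0\}\times D$ and $r$, and $\langle a,r\rangle=\langle a_1,p\rangle+\langle a',w\rangle$, a word $a$ with $a_1\in C_i$ lies in $F(R,\sigma)$ if and only if $a'\in F(R',\sigma^i)$. The index $i$ is constant on $R$-cosets; call it the \emph{type}. The $R$-cosets of type $i$ in $F(R,\sigma)$ are the sets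
\[
\bigl(\{c_i\}\times b\bigr)\cup\bigl(\{c_i+p\}\times(b+w)\bigr),\qquad b\text{ a $D$-coset in }F(R',\sigma^i),
\]
and $b$ is determined by the coset. The letter $Y$ lies in exactly one of $C_0,C_1$. Let $Y\in C_j$, choose $c_j\neq Y$, and let $i=j+1$, so that $C_i\subset S$.

A coset of type $j$ is hit if and only if $b$ is hit, so type $j$ contributes $|\mathcal H_j|$. A coset of type $i$ is hit if and only if $b\cup(b+w)$ is hit. The sets $b\cup(b+w)$ are the $R'$-cosets in $F(R',\sigma^i)$, and each arises from two values of $b$, so type $i$ contributes $2g$ with $g=h(R',\sigma^i)$. By induction $g\le3^{m-1}/|R'|=\beta$. Bounding the two contributions separately would give only $2\beta+2\beta$. But they compete for the same set $\mathcal H$: each hit $R'$-coset in $F(R',\sigma^i)$ contains a member of $\mathcal H_i$, so $g\le|\mathcal H_i|$. Therefore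
\[
h=|\mathcal H_j|+2g\le|\mathcal H_j|+|\mathcal H_i|+g=|\mathcal H|+g\le2\beta+\beta=3\beta .
\]

\medskip\noindent\emph{Case 2: $\pi(R)=P$.} Now $|R|=4|D|$. Choose $r^X,r^Z\in R$ with first letters $X,Z$, put $r^0=0$ and $r^Y=r^X+r^Z$, and write $r^p=(p,w_p)$. Then $w_p+w_q=w_{p+q}$, and $\langle w_p,w_q\rangle=\langle p,q\rangle$ by \eqref{eq:iso}. Every $R$-coset contains words with first letter $0$, and these form a set $\{0\}\times b$ with $b$ a $D$-coset; the whole coset is $\bigcup_{p\in P}\{p\}\times(b+w_p)$. It lies in $F(R,\sigma)$ if and only if $b$ belongs to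
\[
\mathcal B=\{b\text{ a $D$-coset in }F(D,\sigma_D):\ \langle b,w_s\rangle=\sigma(r^s)\text{ for all }s\in P\},
\]
and it is hit if and only if $b+w_p$ is hit for some $p\in S$. With $E_p=\{b\in\mathcal B:b+w_p\text{ is hit}\}$ we have
\[
h=|E_0\cup E_X\cup E_Z| .
\]
Here \eqref{eq:H} offers only the bound $4\beta$, and the induction does not apply to the full projection $D+\{0,w_X,w_Y,w_Z\}$ of $R$, which is not isotropic since $\langle w_X,w_Z\rangle=1$. The subspaces $D+\{0,w_t\}$ in between are isotropic, and each of them controls a union of two of the three sets.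

Let $p\ne q$ in $S$, let $t=p+q\ne0$, and choose $s\in P$ with $\langle s,t\rangle=1$. Then $\langle w_t,w_s\rangle=1$ while $w_s\in D^\perp$, so $w_t\notin D$. Thus $R_t'=D+\{0,w_t\}$ is isotropic by (L4), and $|R'_t|=2|D|=|R|/2$. Map $b\in E_p\cup E_q$ to the $R'_t$-coset
\[
\Phi(b)=(b+w_p)\cup(b+w_p+w_t)=(b+w_p)\cup(b+w_q).
\]
It is hit, because one of its two halves is. It lies in $F(R'_t,\tau)$, where $\tau$ extends $\sigma_D$ and $\tau(w_t)=\sigma(r^t)+\langle p,t\rangle$: indeed $b+w_p\subseteq F(D,\sigma_D)$ and $\langle b+w_p,w_t\rangle=\sigma(r^t)+\langle p,t\rangle$. The functional $\tau$ does not depend on $b$. Finally, $\Phi$ is injective. If $\Phi(b)=\Phi(\tilde b)$, then $\tilde b\in\{b,b+w_t\}$, and $b+w_t\notin\mathcal B$ because $\langle b+w_t,w_s\rangle=\sigma(r^s)+1$. By induction,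
\[
|E_p\cup E_q|\le h(R'_t,\tau)\le\frac{3^{m-1}}{|R|/2}=2\beta .
\]
An element of $E_p$ lies in the two pairwise unions that involve $E_p$. So each element of $E_0\cup E_X\cup E_Z$ lies in at least two of the three pairwise unions, and summing gives $2h\le3\cdot2\beta$, that is, $h\le3\beta$.
\end{proof}

\section{Small cases, asymptotics and general graphs}\label{sec:end}

\begin{proof}[End of the proof of Theorem~\ref{thm:asymp}]
Parts (a) and (b) give
\begin{equation}\label{eq:window}
ck\le b_2(T_k)\le ck+c\bigl(1+\log_2(1+k\ln2)\bigr)+1,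
\end{equation}
so $b_2(T_k)=ck+O(\log k)$ and $b_2(T_k)/k\to c$. If $b_2(T_k)\le2k-1$, then (a) with $m=2k-1$ gives $3^{2k-1}\ge2^{3k-1}$. This fails for $k=1,2,3$, since $3<4$, $27<32$ and $243<256$. With Lemma~\ref{lem:basic}(i), $b_2(T_k)=2k$ for these $k$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:general}]
If $\operatorname{rank}G=2k$, then $b_2(G)\le b_2(T_k)$ by Lemma~\ref{lem:basic}(ii), with equality for $G=T_k$, which has rank $2k$. A graph with at least one edge has rank $2k\ge2$, and the upper bound in \eqref{eq:window} gives $b_2(G)\le\frac c2\operatorname{rank}G+O(\log\operatorname{rank}G)$. The lower bound in \eqref{eq:window} reads $b_2(T_k)\ge\frac c2\operatorname{rank}T_k$ for all $k$, so no smaller constant is possible.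
\end{proof}

\begin{remark}
For $4\le k\le37$ the results above give $\lceil ck\rceil\le b_2(T_k)\le2k$ and do not decide whether $b_2(T_k)=2k$. Part (a) of Theorem~\ref{thm:asymp} excludes $m=2k-1$ only when $\frac23(9/8)^k<1$, and already for $k=4$ we have $3^7=2187>2048=2^{11}$. Part (b) yields $m=2k-1$ only when $\frac23(9/8)^k\ge2k\ln2+2$. The left side is convex in $k$ and the right side is linear, and the inequality fails at $k=1$ and at $k=37$, where $(9/8)^{36}<2.03^6<70$ gives $\frac23(9/8)^{37}<52.5<74\ln2+2$. So it fails for all $k\le37$.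
\end{remark}

\begin{thebibliography}{1}

\bibitem{poster}
\emph{Graduate Research Workshop in Combinatorics},
\texttt{https://calum-buchanan.github.io/talks/Odd\_Covers\_Poster.pdf}.

\end{thebibliography}
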